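# A sign obstruction to distinction by unitary groups

## 1. Hermitian matrices, unitary groups, distinction

Let $E/F$ be a quadratic extension of local fields of characteristic zero, either $p$-adic or $E/F=\mathbf C/\mathbf R$, with Galois involution $\tau$, also written $z\mapsto\bar z$. Let $N$ be the norm from $E^*$ to $F^*$ and $E^1=\{z\in E^*:z\bar z=1\}$. Absolute values are normalized, so $|z|_E=|N(z)|_F$ for $z\in E^*$, and $|t|_E=|t|_F^2$ for $t\in F^*$. Put $G_n=\mathrm{GL}_n(E)$.

**Definition (Hermitian matrices and unitary groups).** Let $X_n=\{x\in G_n:{}^tx^\tau=x\}$. For $x\in X_n$ let $h_x(v)={}^t\bar v\,x\,v$ be its Hermitian form on $E^n$ (column vectors), and let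
$$G^x=\{g\in G_n:{}^tg^\tau xg=x\}$$
be its unitary group. The Witt index $\mathfrak w(x)$ is the dimension of a maximal totally isotropic subspace of $E^n$ for this form.

We let $G_n$ act on $X_n$ on the right by $x\cdot g={}^tg^\tau xg$. Then $h_{x\cdot g}(v)=h_x(gv)$, the stabilizer of $x$ is $G^x$, and $\det(x\cdot g)=N(\det g)\det x$. In the $p$-adic case we recall that Hermitian forms are classified by their rank and the class of $\det$ in $F^*/N(E^*)$, and that this group has order two. So $X_n$ then consists of two $G_n$-orbits for each $n\ge1$. They are open, because $A\mapsto{}^t\bar Ax+xA$ maps $M_n(E)$ onto the space of Hermitian matrices (a Hermitian $S$ is the image of $\tfrac12x^{-1}S$).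

*Example.* For $n=1$, $X_1=F^*$, $G^x=E^1$ and $\mathfrak w(x)=0$. For $n=2$ take $x=\mathrm{diag}(1,-c)$. The equation $N(z)=cN(w)$ has a nonzero solution exactly when $c\in N(E^*)$, so $\mathfrak w(x)=1$ if $c$ is a norm and $\mathfrak w(x)=0$ otherwise.

**Definition (distinction).** Let $\Pi$ be the set of isomorphism classes of irreducible representations of $G_n$: smooth ones in the $p$-adic case, Casselman–Wallach representations (irreducible admissible smooth Fréchet of moderate growth) in the Archimedean case. Call $\pi\in\Pi$ *$G^x$-distinguished* if $\mathrm{Hom}_{G^x}(\pi,\mathbf C)\ne0$; in the Archimedean case only continuous functionals are allowed.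

*Example.* Let $\pi=\chi\circ\det$ with $\chi$ a character of $E^*$ such that $\chi^\tau=\chi$, where $\chi^\tau(z)=\chi(\bar z)$. For $g\in G^x$ we have $\det g\in E^1$. By Hilbert's Theorem 90, $E^1=\{\bar z/z\}$, so $\chi$ is trivial on $E^1$. Hence $\pi$ is $G^x$-distinguished for every $x$.

## 2. Langlands data and the $\tau$-Witt index

For a representation $\pi$ let $\pi^\tau(g)=\pi(g^\tau)$, and let $\Pi^\tau=\{\pi\in\Pi:\pi^\tau\simeq\pi\}$. Let $\times$ be normalized parabolic induction from block upper triangular parabolic subgroups, and $\nu=|\det|_E$.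

By the Langlands classification, every $\pi\in\Pi$ is the Langlands quotient of a product $\delta_1\times\dots\times\delta_k$ attached to a uniquely determined multiset $\mathfrak m(\pi)=\{\delta_1,\dots,\delta_k\}$ of essentially square-integrable representations of groups $\mathrm{GL}_{n_i}(E)$, with $\sum n_i=n$. The factors are ordered by decreasing real exponent of the central character; this ordered product is the *standard module* of $\mathfrak m(\pi)$, and $\pi$ is its unique irreducible quotient. One has $\pi\in\Pi^\tau$ if and only if $\mathfrak m(\pi)$ is stable under $\delta\mapsto\delta^\tau$.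

*Example.* The trivial representation of $G_2$ is the Langlands quotient of $\nu^{1/2}\times\nu^{-1/2}$, so its $\mathfrak m$ is $\{\nu^{1/2},\nu^{-1/2}\}$. The Steinberg representation is square-integrable, so its $\mathfrak m$ has one element.

**Definition ($\tau$-Witt index).** For $\pi\in\Pi^\tau$ write $\mathfrak m(\pi)=\mathfrak m_0+\mathfrak m'$, where $\mathfrak m_0$ collects the members with $\delta^\tau\simeq\delta$ and $\mathfrak m'$ those with $\delta^\tau\not\simeq\delta$, with multiplicity. Then $\mathfrak m'=\mathfrak m_1+\mathfrak m_1^\tau$ for some $\mathfrak m_1$, and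
$$\tilde{\mathfrak w}(\pi)=\sum_{\delta\in\mathfrak m_1}\deg\delta=\tfrac12\sum_{\delta\in\mathfrak m'}\deg\delta,$$
where $\deg\delta=m$ if $\delta$ is a representation of $\mathrm{GL}_m(E)$.

*Example.* If $\chi$ is a unitary character of $E^*$ with $\chi^\tau\ne\chi$, then $\pi=\chi\times\chi^\tau$ is irreducible, $\mathfrak m(\pi)=\{\chi,\chi^\tau\}$, $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)=1$.

## 3. Segments and Zelevinsky's representations $Z(\mathfrak n)$

From here on $E/F$ is $p$-adic, except in the statement of the conjecture in Section 4.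

**Definition (segments).** For integers $a\le b$ let $[a,b]=\{a,\dots,b\}$ and $[a]=[a,a]$. For $\Delta=[a,b]$, $\Delta'=[a',b']$ write $\Delta\prec\Delta'$ (*$\Delta$ precedes $\Delta'$*) if $a<a'$, $b<b'$ and $a'\le b+1$. The two are *linked* if $\Delta\prec\Delta'$ or $\Delta'\prec\Delta$. A *multisegment* is a finite multiset of segments, written as a sum. Let $Z([a,b])$ be the character $\nu^{(a+b)/2}$ of $G_{b-a+1}$.

*Example.* $[1,3]\prec[2,8]$. The segments $[2,8]$ and $[4,5]$ are nested, hence not linked. The segments $[3]$ and $[5]$ are not linked either, since $5>3+1$.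

We use the following facts from Zelevinsky, *Induced representations of reductive $p$-adic groups II* (1980).

* **(Z1)** (Theorem 6.1) If $\Delta_i\not\prec\Delta_j$ for all $i<j$, then $Z(\Delta_1)\times\dots\times Z(\Delta_k)$ has a unique irreducible submodule $Z(\Delta_1+\dots+\Delta_k)$. It depends only on the multiset, and distinct multisets give inequivalent representations.
* **(Z2)** (Theorem 4.2, Proposition 4.6) If $\Delta,\Delta'$ are not linked, then $Z(\Delta)\times Z(\Delta')\simeq Z(\Delta')\times Z(\Delta)$ is irreducible. If $\Delta\prec\Delta'$, then $Z(\Delta)\times Z(\Delta')$ has length two, with quotient $Z(\Delta+\Delta')$ and submodule $Z(\Delta\cup\Delta')\times Z(\Delta\cap\Delta')$, where $Z(\emptyset)=1$.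
* **(Z3)** (Theorem 7.1) The constituents of $Z(\Delta_1)\times\dots\times Z(\Delta_k)$ are the $Z(\mathfrak n)$ with $\mathfrak n$ obtained from $\Delta_1+\dots+\Delta_k$ by repeatedly replacing linked $\Delta,\Delta'$ by $\Delta\cup\Delta',\Delta\cap\Delta'$.
* **(Z4)** (Proposition 8.5) If no segment of $\mathfrak n$ is linked to one of $\mathfrak n'$, then $Z(\mathfrak n)\times Z(\mathfrak n')=Z(\mathfrak n+\mathfrak n')$ is irreducible. Here segments $\{\rho,\nu\rho,\dots,\nu^m\rho\}$ of arbitrary characters $\rho$ of $E^*$ are allowed.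

We shall want quotients, not submodules. By Gelfand–Kazhdan, $\rho({}^tg^{-1})\simeq\rho^\vee$ for irreducible $\rho$. So the exact contravariant functor $V\mapsto V^\vee({}^tg^{-1})$ on finite length representations fixes irreducibles. It takes $V_1\times V_2$ to $V_2\times V_1$ for irreducible $V_i$, because transpose-inverse turns an upper triangular parabolic into a lower triangular one, which is conjugate to the upper triangular parabolic with blocks in the opposite order. The same holds for more factors, reversing the order. Applying the functor to (Z1) and (Z2):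

* **(Z1′)** If $\Delta_j\not\prec\Delta_i$ for all $i<j$, then $Z(\Delta_1+\dots+\Delta_k)$ is the unique irreducible quotient of $Z(\Delta_1)\times\dots\times Z(\Delta_k)$.
* **(Z2′)** For $a\le c<b$, $Z([a,b])$ is a quotient of $Z([c+1,b])\times Z([a,c])$. (By (Z2) it is a submodule of $Z([a,c])\times Z([c+1,b])$.)

*Example.* Put $\sigma_i=Z([i]+[i+1])$. By (Z2), $\nu^i\times\nu^{i+1}$ has the character $Z([i,i+1])=\nu^{i+1/2}$ as a submodule and $\sigma_i$ as the quotient. A section $\varphi$ of $\nu^i\times\nu^{i+1}$ satisfies $\varphi(bg)=|t_1/t_2|_E^{1/2}|t_1|_E^i|t_2|_E^{i+1}\varphi(g)=|t_1t_2|_E^{i+1/2}\varphi(g)$ for $b$ upper triangular with diagonal $(t_1,t_2)$. Dividing by $\nu^{i+1/2}(g)$ gives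
$$\nu^i\times\nu^{i+1}=\nu^{i+1/2}\otimes C^\infty(\mathbf P^1(E)),\qquad \sigma_i=\nu^{i+1/2}\otimes\bigl(C^\infty(\mathbf P^1(E))/\mathbf C\bigr),\tag{1}$$
a twist of the Steinberg representation. Here $\mathbf P^1(E)$ is the set of lines in $E^2$, and the coset of $g$ corresponds to the line $g^{-1}(Ee_1)$.

Write $r_{(k,l)}$ for normalized Jacquet functors. For a representation $A$ of $G_a$, call $(i_1,\dots,i_a)$ an *exponent sequence* of $A$ if $\nu^{i_1}\otimes\dots\otimes\nu^{i_a}$ is a subquotient of its minimal normalized Jacquet module. The minimal Jacquet module of $Z([a,b])$ is $\nu^a\otimes\nu^{a+1}\otimes\dots\otimes\nu^b$. By the geometric lemma, the exponent sequences of $Z(\Delta)\times Z(\Delta')$ are the shuffles of the two increasing sequences. Those of a quotient are among them.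

*Example.* The exponent sequences of $[1]\times Z([2,3])$ are $(1,2,3),(2,1,3),(2,3,1)$.

Let $\mathcal C$ be the class of finite length representations $V$ all of whose constituents have cuspidal support in $\{\nu^i:i\in\mathbf Z\}$ and on which the center $E^*$ acts by $t\mapsto|t|_E^\kappa$ for some $\kappa=\kappa(V)$. It is closed under quotients and products, $\kappa(A\times B)=\kappa(A)+\kappa(B)$, and it contains every $Z(\mathfrak n)$ with $\mathfrak n$ a multisegment of integers. For $V\in\mathcal C$ we regard cuspidal supports as multisets of integers, and $\mathrm{supp}\,V$ denotes the set of integers that occur.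

## 4. The criterion $\tilde{\mathfrak w}(\pi)\le\mathfrak w(x)$ and its failure

It is known that if $\pi$ is $G^x$-distinguished, then $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)\le\mathfrak w(x)$. The question is whether these necessary conditions suffice. The source of the problem is the paper "On Representations Distinguished By Unitary Groups" (doi:10.1007/s10240-012-0040-z).

**Conjecture.** Suppose that $\pi\in\Pi$ and $x\in X_n$. Then $\pi$ is $G^x$-distinguished if and only if $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)\le\mathfrak w(x)$.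

The conjecture is stated for all $E/F$, $p$-adic or $\mathbf C/\mathbf R$. We shall see that it is false: the "if" part fails over every quadratic extension of $p$-adic fields.

**Theorem 1.** Let $E/F$ be $p$-adic and let $\pi=Z([1,3]+[2,8]+[4,5]+[6]+[7,9])$, an irreducible representation of $G_{16}$. Then $\pi\in\Pi^\tau$, $\tilde{\mathfrak w}(\pi)=0$, and $\mathrm{Hom}_{G^x}(\pi,\mathbf C)=0$ for every $x\in X_{16}$.

**Theorem 2.** Let $E/F$ be $p$-adic. For every $n\ge16$ and every integer $0\le r\le(n-16)/2$ there is $\pi\in\Pi^\tau$ of $G_n$ with $\tilde{\mathfrak w}(\pi)=r$ which is not $G^x$-distinguished for any $x\in X_n$.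

Since $0\le\mathfrak w(x)$ always, Theorem 1 contradicts the conjecture for every $x\in X_{16}$, including those whose unitary group is quasi-split. No claim is made about $\mathbf C/\mathbf R$ alone, nor about minimality of $16$.

## 5. The groups $\mathrm{GL}_1$ and $\mathrm{GL}_2$ by hand

We recall Frobenius reciprocity for compact induction.

**(Fr)** Let $H$ be a unimodular $l$-group, $Q\subset H$ a closed subgroup, $\rho$ a smooth representation of $Q$, and $\text{c-ind}_Q^H\rho$ the space of smooth $\varphi:H\to\rho$ with $\varphi(qh)=\rho(q)\varphi(h)$ and compact support mod $Q$. Then $\mathrm{Hom}_H(\text{c-ind}_Q^H\rho,\mathbf C)\simeq\mathrm{Hom}_Q(\rho,\delta_Q)$, where for $p$-adic Lie groups $\delta_Q(q)=|\det\mathrm{Ad}(q)|_{\mathrm{Lie}\,Q}|_F$. If $Q$ is unimodular, $\lambda\in\mathrm{Hom}_Q(\rho,\mathbf C)$ corresponds to $\varphi\mapsto\int_{Q\backslash H}\lambda(\varphi(h))\,dh$.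

**The case $n=1$.** A character $\chi$ of $E^*$ is $G^x$-distinguished iff it is trivial on $E^1=\{\bar z/z\}$, that is, iff $\chi^\tau=\chi$. In that case $\tilde{\mathfrak w}(\chi)=0=\mathfrak w(x)$. The conjecture holds.

**The representation $\chi\times\chi^\tau$ of $G_2$, with $\chi$ unitary and $\chi^\tau\ne\chi$.** Here $\tilde{\mathfrak w}=1$, so the conjecture predicts distinction exactly for isotropic $x$. Let $B$ be the upper triangular group. The $G^x$-orbits on $\mathbf P^1(E)$ are described by Witt's theorem.

If $x$ is anisotropic, every line is nondegenerate. For a line $U$, its stabilizer in $G^x$ also preserves $U^\perp$ and is $E^1\times E^1$. By (Fr), the orbit of $U$ carries a functional only if $\chi\otimes\chi^\tau$ is trivial on $E^1\times E^1$, which is false because $\chi|_{E^1}\ne1$. All orbits are open, so $\pi$ is not distinguished.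

If $x$ is isotropic, take $x=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. The isotropic lines form a closed orbit. The stabilizer $Q$ of $Ee_1$ consists of products of $\mathrm{diag}(r,\bar r^{-1})$, $r\in E^*$, and $\begin{pmatrix}1&z\\0&1\end{pmatrix}$ with $z+\bar z=0$. Conjugation multiplies $z$ by $r\bar r$, so $\delta_Q=|r\bar r|_F=|r|_E$. Also $\delta_B^{1/2}=|r/\bar r^{-1}|_E^{1/2}=|r|_E$. Finally $\chi(r)\chi^\tau(\bar r^{-1})=\chi(r)\chi(r)^{-1}=1$. So $\mathrm{Hom}_Q(\delta_B^{1/2}\otimes\chi\otimes\chi^\tau,\delta_Q)\ne0$. Restricting sections to the closed orbit and applying the corresponding functional shows that $\pi$ is $G^x$-distinguished. The conjecture holds here too.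

**The representation $\sigma_i$ with $x$ anisotropic in $X_2$.** Let $h=h_x$ and
$$GU=\{g\in G_2:x\cdot g=\lambda(g)x,\ \lambda(g)\in F^*\}.$$
For every $\lambda\in F^*$ the forms $\lambda h$ and $h$ have determinants differing by $\lambda^2=N(\lambda)$, so they are isometric: there is $g\in GU$ with $\lambda(g)=\lambda$. If $h(w)=N(t)h(v)=h(tv)$ with $v\neq 0$, Witt's theorem gives $w\in G^x\,tv$. So $G^x$ has exactly two orbits on $\mathbf P^1(E)$, according to the class of $h$ on the line in $F^*/N(E^*)$. Both are open and compact, with invariant probability measures $\mu_+,\mu_-$. The invariant functionals on $C^\infty(\mathbf P^1(E))$ are $c_+\mu_++c_-\mu_-$, and those that kill constants are the multiples of $\mu_+-\mu_-$. As $\nu^{i+1/2}$ is trivial on $G^x$, formula (1) shows that $\mathrm{Hom}_{G^x}(\sigma_i,\mathbf C)$ is the line spanned by $\mu_+-\mu_-$.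

One more thing is visible. A similitude whose multiplier is not a norm exchanges the two orbits, so it changes the sign of $\mu_+-\mu_-$. This sign will carry the whole proof.

## 6. The functor $H$, and why vanishing alone does not propagate

Let $G_n$ act on the space $C^\infty(X_n)$ of locally constant functions by $(g\varphi)(x)=\varphi(x\cdot g)$. For a smooth representation $V$ of $G_n$ put
$$H(V)=\mathrm{Hom}_{G_n}(V,C^\infty(X_n)).$$
Equivariance of $f\in H(V)$ reads
$$f(v)(x\cdot g)=f(gv)(x).\tag{2}$$
So $\ell_x=f(\cdot)(x)$ is $G^x$-invariant, and $f$ is determined by the $\ell_x$ for $x$ in a set of orbit representatives. Conversely, given invariant functionals $\ell_x$ for the representatives, $f(v)(x\cdot g)=\ell_x(gv)$ is well defined, and it is locally constant because $v$ is smooth and orbits are open. Hence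
$$H(V)\simeq\bigoplus_{x\in X_n/G_n}\mathrm{Hom}_{G^x}(V,\mathbf C),$$
and $V$ is distinguished by some $G^x$ iff $H(V)\ne0$. A surjection $V\to V'$ gives $H(V')\subset H(V)$.

To decide whether $H(\pi)=0$ for $\pi=Z(\mathfrak n)$, the natural plan is to write $\pi$ as a quotient of a product $A\times B$ of smaller representations, to describe $H(A\times B)$ through the orbits of $G^x$ on $P\backslash G_n$, and to conclude from $H(\pi)\subset H(A\times B)$. Under a mild condition (Lemma 1 below) this works to the extent that $H(A)=0$ implies $H(A\times B)=0$. But the plan then stops at once. The natural blocks are the characters $Z(\Delta)$, and each of them is distinguished by every unitary group (example in Section 1), so $H(Z(\Delta))\ne0$. The rule makes zeros out of zeros, and there is no zero to start from. Conversely, a functional on $A\times B$ descends to $\pi$ only if it kills the kernel of $A\times B\to\pi$, and the orbit description does not say whether a nonzero one does.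

The way out is to use nonzero spaces. Suppose $\pi$ is a quotient of $V_1$ and also of $V_2$. Then $H(\pi)$ is contained in both $H(V_1)$ and $H(V_2)$. If there is an operator, natural in $V$, that acts on $H(V_1)$ by $+1$ and on $H(V_2)$ by $-1$, then $H(\pi)=0$, although neither $H(V_i)$ needs to vanish. The similitudes of Section 5 suggest the operator: scale $x$ by an element of $F^*$ that is not a norm.

## 7. The involution $T$ and signs

Fix $\epsilon\in F^*\setminus N(E^*)$ for the rest of the notes. For $V\in\mathcal C$ and $f\in H(V)$ put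
$$(Tf)(v)(x)=|\epsilon|_F^{-\kappa(V)}f(v)(\epsilon x).$$
Since $(\epsilon x)\cdot g=\epsilon(x\cdot g)$, $T$ maps $H(V)$ to itself. Moreover $\epsilon^2x=x\cdot(\epsilon\mathbf 1)$, so by (2)
$$f(v)(\epsilon^2x)=f(\epsilon v)(x)=|\epsilon|_E^{\kappa}f(v)(x)=|\epsilon|_F^{2\kappa}f(v)(x),$$
that is, $T^2=1$.

**Definition (sign).** $V\in\mathcal C$ *has sign $s\in\{\pm1\}$* if $T=s$ on $H(V)$.

If $V'$ is a quotient of $V$, then $\kappa(V')=\kappa(V)$ and the inclusion $H(V')\subset H(V)$ commutes with $T$. So *a quotient of a representation of sign $s$ has sign $s$*, and *if $V$ has both signs, then $H(V)=0$*.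

**Lemma 2.** If $m=b-a+1$ is even, $Z([a,b])$ has sign $+1$.

*Proof.* Let $s=(a+b)/2$, so that $\kappa=ms$. An $f\in H(Z([a,b]))$ is given by $\varphi=f(1)$ on $X_m$ with $\varphi(y\cdot g)=|\det g|_E^s\varphi(y)$. As $m$ is even, $\epsilon^m\in N(E^*)$, so $\epsilon y$ and $y$ have determinants in the same class and $\epsilon y=y\cdot g$ for some $g$. Then $\epsilon^m=N(\det g)$, so $|\det g|_E=|\epsilon|_F^m$, and $\varphi(\epsilon y)=|\epsilon|_F^{ms}\varphi(y)$. Hence $Tf=f$. $\square$

*Example (no sign).* If $m$ is odd, $\epsilon^m$ is not a norm, so $T$ exchanges the functions supported on the two orbits of $X_m$. Then $H(Z([a,b]))$ has dimension two, and $T$ has eigenvalues $+1$ and $-1$ on it. So a segment of odd length has no sign. In Theorem 1 four of the five segments, $[1,3],[2,8],[6],[7,9]$, have odd length. They will have to be grouped in pairs, and we shall do this in two different ways.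

## 8. The product lemma

We need to know $H(A\times B)$, together with $T$, in terms of $A$ and $B$.

**Lemma 1.** Let $A,B$ be finite length representations of $G_a,G_b$, and $n=a+b$. Assume

$(*)$ for no $k\ge1$ are there irreducible subquotients $\alpha\otimes\alpha'$ of $r_{(k,a-k)}(A)$ and $\beta'\otimes\beta$ of $r_{(b-k,k)}(B)$ with $\alpha\simeq\beta^\tau$.

Then there is an injective linear map $f\mapsto\Lambda_f$ from $H(A\times B)$ to $\mathrm{Hom}_{G_a\times G_b}(A\otimes B,C^\infty(X_a\times X_b))$ compatible with scaling: $f\mapsto f(\cdot)(\epsilon\,\cdot)$ corresponds to $\Lambda\mapsto\Lambda(\cdot)(\epsilon\,\cdot,\epsilon\,\cdot)$. Consequently: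

1. if $H(A)=0$, then $H(A\times B)=0$;
2. if $A,B\in\mathcal C$ have signs $s_A,s_B$, then $A\times B$ has sign $s_As_B$.

*Example.* For $A=\nu^i$, $B=\nu^j$ the only possible $k$ is $1$, with $\alpha=\nu^i$, $\beta=\nu^j=\beta^\tau$. So $(*)$ holds iff $i\ne j$. For $A=\chi$, $B=\chi^\tau$ it fails, and in Section 5 we saw the functional on the closed orbit that is responsible.

In the proof, $P=MN$ is the block upper triangular parabolic with $M=G_a\times G_b$, $N^-$ is the opposite unipotent radical, and $W=E^a\oplus0$, so that $P$ is the stabilizer of $W$. The space $A\times B$ consists of smooth $\varphi:G_n\to A\otimes B$ with $\varphi(pg)=\delta_P^{1/2}(p)\,p\,\varphi(g)$, and $G_n$ acts by right translation. We write ${}^*$ for conjugate transpose, and for $m=(m_1,m_2)\in M$ we have $\delta_P(m)=|\det m_1|_E^b|\det m_2|_E^{-a}$.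

**Step 1: orbits.** *The purpose is to filter $A\times B$ by orbits of $G^x$, so that functionals can be studied orbit by orbit.* Let $x\in X_n$. The map $PgG^x\mapsto U=g^{-1}W$ identifies $P\backslash G_n/G^x$ with the set of $G^x$-orbits of $a$-dimensional subspaces $U\subset E^n$. By Witt's theorem these are classified by the isometry class of $h_x|_U$, so there are finitely many. Let $k(U)=\dim\mathrm{rad}(h_x|_U)$. The set $O_j=\{k(U)\le j\}$, where the form has rank at least $a-j$, is open, and $O_0\subset O_1\subset\cdots$. On $O_j\setminus O_{j-1}$ the rank is constant. There the nondegenerate form on $U/\mathrm{rad}\,U$ varies continuously, so its determinant class, hence its isometry class, is locally constant. Therefore each orbit in $O_j\setminus O_{j-1}$ is open and closed in it.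

Let $\mathcal F_j\subset A\times B$ be the space of sections supported in $O_j$. By the standard exact sequence for an open subset and its closed complement, $\mathcal F_j/\mathcal F_{j-1}$ is the space of compactly supported sections over $O_j\setminus O_{j-1}$. This is the direct sum over its orbits of
$$\text{c-ind}_Q^{G^x}(\delta_P^{1/2}\otimes A\otimes B),\qquad Q=\mathrm{Stab}_{G^x}(U),$$
where $Q$ acts through $q\mapsto gqg^{-1}\in P$. By (Fr), the invariant functionals on such a summand are $\mathrm{Hom}_Q(\delta_P^{1/2}\otimes A\otimes B,\delta_Q)$.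

**Step 2: coordinates on an orbit.** *The purpose is to make $Q$ explicit.* Fix an orbit with $k(U)=k$. Let $R=\mathrm{rad}\,U$, and write $U=R\oplus A_0$ with $A_0$ nondegenerate. In the nondegenerate space $A_0^\perp$ the subspace $R$ is isotropic. Choose an isotropic $R'\subset A_0^\perp$ dual to $R$, and put $B_0=(A_0\oplus R\oplus R')^\perp$, of dimension $b-k$. We replace $x$ by a suitable $x\cdot g^{-1}$, which replaces $G^x$ by $gG^xg^{-1}$ and $U$ by $gU$. So we may assume that $U=W$ and that $R,A_0,B_0,R'$ are spanned by consecutive blocks of the standard basis, of sizes $k,a-k,b-k,k$, with the standard pairing between $R$ and $R'$.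

An element of $G^x$ preserving $W$ preserves $\mathrm{rad}\,W=R$. On $R^\perp/R=A_0\oplus B_0$ it preserves the image $A_0$ of $W$, hence also $B_0$. Conversely, the unipotent radical $N_R$ of the stabilizer of $R$ in $G^x$ acts trivially on $R^\perp/R$, so it maps $W$ into $W+R=W$. Hence
$$Q=(\mathrm{GL}(R)\times\mathrm U(A_0)\times\mathrm U(B_0))\ltimes N_R .$$
Let $c$ be the matrix of the form on $A_0\oplus B_0$, which is block diagonal. In blocks $R,\ A_0\oplus B_0,\ R'$ consider
$$\begin{pmatrix}1&X&Z\\0&1&Y\\0&0&1\end{pmatrix},\qquad x=\begin{pmatrix}0&0&1\\0&c&0\\1&0&0\end{pmatrix}.$$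
Multiplying out, the matrix preserves $x$ iff $Y=-c^{-1}X^*$ and $Z+Z^*=-Y^*cY$. So $X$ is arbitrary, $Y$ is determined bijectively by $X$, and $Z$ runs through a torsor under the skew-Hermitian matrices.

**Step 3: the modulus count.** *The purpose is to see that all the powers of $|\det r|_E$ cancel, leaving a condition on normalized Jacquet modules.* The Levi element $(r,u_1,u_2)$ is $\mathrm{diag}(r,u_1,u_2,r^{-*})$ with $r^{-*}={}^t\bar r^{-1}$. It acts on $X$ by $X\mapsto rX\,\mathrm{diag}(u_1,u_2)^{-1}$, with module $|\det r|_E^{n-2k}$, since $|\det u_i|_E=1$. It acts on skew-Hermitian matrices by $Z\mapsto rZr^*$. The $F$-determinant of this map is a character of $\mathrm{GL}_k(E)$ in $r$, so it depends only on $\det r$. For $r=\mathrm{diag}(t,1,\dots,1)$ the entry $z_{11}$ is multiplied by $N(t)$, and each of the $k-1$ entries $z_{1j}$, $j\ge2$, by $t$, with $F$-determinant $N(t)$. So the determinant is $N(\det r)^k$ and the module is $|\det r|_E^k$. As $\mathrm{GL}(R)$ and the unitary groups are unimodular,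
$$\delta_Q=|\det r|_E^{n-k}.\tag{3}$$

On $W$ the Levi element acts by $\mathrm{diag}(r,u_1)$ and on $E^n/W$ by $\mathrm{diag}(u_2,r^{-*})$. So $\delta_P=|\det r|_E^{b}\cdot|\det r|_E^{a}$ and $\delta_P^{1/2}=|\det r|_E^{n/2}$. The group $N_R$ acts on $W$ through the $A_0$-part of $X$ and on $E^n/W$ through the $B_0$-part of $Y$. Both are arbitrary and independent, because $X$ is arbitrary and $c$ is block diagonal. So $N_R$ maps onto $N_{k,a-k}\times N_{b-k,k}$. Since $\delta_P^{1/2}$ and $\delta_Q$ are trivial on $N_R$, the functionals factor through the unnormalized Jacquet modules of $A$ and $B$. These are the normalized ones twisted by the square roots of the moduli, which at our element are $|\det r|_E^{(a-k)/2}$ for $A$ and $|\det r^{-*}|_E^{-(b-k)/2}=|\det r|_E^{(b-k)/2}$ for $B$. Together with $\delta_P^{1/2}$ they give $|\det r|_E^{n/2+(n-2k)/2}=|\det r|_E^{n-k}$, which is (3). So the functionals are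
$$\mathrm{Hom}_{G_k\times\mathrm U(A_0)\times\mathrm U(B_0)}\bigl(r_{(k,a-k)}(A)\otimes r_{(b-k,k)}(B),\mathbf C\bigr),\tag{4}$$
with $r\in G_k$ acting by $r$ on the first tensor slot and by $r^{-*}$ on the last.

**Step 4: only open orbits matter.** *The purpose is to use $(*)$ to kill all orbits with $k\ge1$.* Suppose $k\ge1$ and $\mu\ne0$ lies in (4). Take a composition series of $r_{(k,a-k)}(A)\otimes r_{(b-k,k)}(B)$ under $G_k\times G_{a-k}\times G_{b-k}\times G_k$. On the first term where $\mu$ does not vanish it induces a nonzero invariant functional on an irreducible subquotient $\alpha\otimes\alpha'\otimes\beta'\otimes\beta$, where $\alpha\otimes\alpha'$ and $\beta'\otimes\beta$ are irreducible subquotients of the two factors. Fixing suitable vectors in $\alpha'$ and $\beta'$ we get a nonzero $G_k$-invariant functional on $\alpha\otimes\beta(r^{-*})$. By Gelfand–Kazhdan $\beta(r^{-*})\simeq(\beta^\tau)^\vee$. So there is a nonzero $G_k$-map $\alpha\to\beta^\tau$, and $\alpha\simeq\beta^\tau$. This contradicts $(*)$.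

Hence for $j\ge1$ there is no nonzero $G^x$-invariant functional on $\mathcal F_j/\mathcal F_{j-1}$, and by induction on $j$:

*a $G^x$-invariant functional on $A\times B$ that vanishes on $\mathcal F_0$, i.e. on sections supported on the open orbits $k=0$, is zero.* $\quad(5)$

**Step 5: construction of $\Lambda_f$.** *The purpose is to extract from $f$ its value on one open orbit for each pair $y=(y_1,y_2)$, with a normalization that does not depend on choices of measures on orbits.* Let $y=(y_1,y_2)\in X_a\times X_b$, $x=\mathrm{diag}(y_1,y_2)$ and $\ell=f(\cdot)(x)$. An element of $P\cap G^x$ preserves $W$ and $W^\perp=0\oplus E^b$, so $M_x:=P\cap G^x=G^{y_1}\times G^{y_2}$, and $\delta_P$ is trivial on it. Sections supported in the open set $PG^x$ form $\text{c-ind}_{M_x}^{G^x}(A\otimes B)$. So by (Fr) there is a unique $\lambda\in\mathrm{Hom}_{M_x}(A\otimes B,\mathbf C)$ such that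
$$\ell(\varphi)=\int_{M_x\backslash G^x}\lambda(\varphi(h))\,dh\tag{6}$$
on them. For $v\in A\otimes B$ and a compact open subgroup $\Gamma\subset N^-$ let $\varphi_{v,\Gamma}$ be supported in $P\Gamma$ with $\varphi_{v,\Gamma}(p\gamma)=\delta_P^{1/2}(p)\,pv$. This is an element of $A\times B$, because sections supported in the open cell $PN^-$, with compact support mod $P$, correspond by restriction to $N^-$ to $C_c^\infty(N^-)\otimes(A\otimes B)$.

*Claim: for all sufficiently small $\Gamma$ (depending on $v$ and $y$), $\ell(\varphi_{v,\Gamma})=c\,\mathrm{vol}(\Gamma)\lambda(v)$ with a constant $c>0$ depending only on $y$.*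

The map $N^-\to P\backslash G_n$ is an open immersion of $F$-analytic manifolds. So is $M_x\backslash G^x\to P\backslash G_n$. It is injective. Its differential at the base point, $\mathrm{Lie}\,G^x/\mathrm{Lie}\,M_x\to\mathrm{Lie}\,G_n/\mathrm{Lie}\,P$, is injective because $\mathrm{Lie}\,M_x=\mathrm{Lie}\,G^x\cap\mathrm{Lie}\,P$. It is surjective because for every $C$ the matrix
$$S=\begin{pmatrix}0&-y_1^{-1}C^*y_2\\C&0\end{pmatrix}\quad\text{satisfies}\quad xS=\begin{pmatrix}0&-C^*y_2\\y_2C&0\end{pmatrix},\quad(xS)^*=-xS,$$
so $S\in\mathrm{Lie}\,G^x$. By equivariance the differential is bijective everywhere.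

The invariant measure on $M_x\backslash G^x$ is obtained by translating the absolute value of a nonzero top covector at the base point. This is well defined because $M_x$ and $G^x$ are unimodular. Using a local analytic section of $G^x\to M_x\backslash G^x$, we see that near the base point it is, in the coordinate $N^-$, of the form $|u(\gamma)|_F\,d\gamma$ with $u$ analytic and nonvanishing. Hence its density is locally constant and positive. Let $c$ be its value near $1$.

Finally, for $\Gamma$ small the points of $P\backslash P\Gamma$ are represented by $h\in G^x$ close to $1$. Write such an $h$ as $p\gamma$ with $p\in P$, $\gamma\in N^-$ close to $1$. Then $\delta_P(p)=1$ and $pv=v$, so $\varphi_{v,\Gamma}(h)=v$. Inserting this in (6) proves the claim. Therefore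
$$\tilde\lambda_y(v):=\mathrm{vol}(\Gamma)^{-1}f(\varphi_{v,\Gamma})(\mathrm{diag}(y))\qquad(\Gamma\text{ small})\tag{7}$$
is well defined and is a positive multiple of $\lambda(v)$, the factor depending only on $y$.

**Step 6: equivariance.** *The purpose is to see how $\tilde\lambda_y$ changes with $y$ and to correct it by a power of $|\det|$.* Let $m\in M$. At $g=p\,m\gamma m^{-1}$ we have $(m\varphi_{v,\Gamma})(g)=\varphi_{v,\Gamma}(pm\gamma)=\delta_P^{1/2}(m)\,\delta_P^{1/2}(p)\,p(mv)$. So $m\varphi_{v,\Gamma}=\delta_P^{1/2}(m)\varphi_{mv,m\Gamma m^{-1}}$, while $\mathrm{vol}(m\Gamma m^{-1})=\delta_P(m)^{-1}\mathrm{vol}(\Gamma)$. By (2), $f(\varphi_{v,\Gamma})(\mathrm{diag}(y)\cdot m)=f(m\varphi_{v,\Gamma})(\mathrm{diag}(y))$, and we get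
$$\tilde\lambda_{y\cdot m}(v)=\delta_P^{-1/2}(m)\,\tilde\lambda_y(mv).$$
Put $d(y)=|\det y_1|_F^{-b/2}|\det y_2|_F^{a/2}$. Since $|\det(y_i\cdot m_i)|_F=|\det m_i|_E|\det y_i|_F$, we have $d(y\cdot m)=\delta_P^{-1/2}(m)d(y)$. Also $d(\epsilon y)=|\epsilon|_F^{-ab/2+ab/2}d(y)=d(y)$. Hence
$$\Lambda_f(v)(y):=\tilde\lambda_y(v)/d(y)$$
is linear in $v$ and $f$ and satisfies $\Lambda_f(v)(y\cdot m)=\Lambda_f(mv)(y)$. As $v$ is smooth and $M$-orbits in $X_a\times X_b$ are open, $\Lambda_f(v)$ is locally constant. So $\Lambda_f\in\mathrm{Hom}_M(A\otimes B,C^\infty(X_a\times X_b))$. Replacing $f$ by $f(\cdot)(\epsilon\,\cdot)$ in (7) replaces $\tilde\lambda_y$ by $\tilde\lambda_{\epsilon y}$, and $d(\epsilon y)=d(y)$. This is the compatibility with scaling.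

**Step 7: injectivity.** *The purpose is to show that $f$ is determined by the data at block diagonal $x$.* Let $\Lambda_f=0$, let $x\in X_n$ and $\ell_x=f(\cdot)(x)$, and let $PgG^x$ be an open orbit ($k=0$). Then $W$ is nondegenerate for $x\cdot g^{-1}$. Replacing $g$ by $ug$ with a suitable $u\in N$, which moves the complement $0\oplus E^b$ to the orthogonal complement of $W$, we may assume that $x'=x\cdot g^{-1}$ is block diagonal. By assumption the functional $\lambda$ of (6) attached to $x'$ is zero, so $\ell_{x'}$ vanishes on sections supported in $PG^{x'}=PgG^xg^{-1}$. If $\varphi$ is supported in $PgG^x$, then $g\varphi$ is supported in $PgG^xg^{-1}$. Since $\ell_{x'}=\ell_x\circ g^{-1}$ by (2), $\ell_x(\varphi)=\ell_{x'}(g\varphi)=0$. This holds for every open orbit, so $\ell_x$ vanishes on $\mathcal F_0$, and $\ell_x=0$ by (5). As $x$ is arbitrary, $f=0$.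

**Step 8: the two consequences.** *The purpose is to pass from $\Lambda_f$ to $H(A)$ and $H(B)$.* For fixed $w\in B$ and $y_2\in X_b$ the map $u\mapsto\Lambda_f(u\otimes w)(\cdot,y_2)$ lies in $H(A)$; similarly with $A$ and $B$ exchanged. If $H(A)=0$, then $\Lambda_f=0$ and $f=0$. This is (1). In case (2), applying the sign of $A$ in the first variable and that of $B$ in the second,
$$\Lambda_f(v)(\epsilon y_1,\epsilon y_2)=s_As_B|\epsilon|_F^{\kappa(A)+\kappa(B)}\Lambda_f(v)(y_1,y_2).$$
Since $\kappa(A\times B)=\kappa(A)+\kappa(B)$, this says $\Lambda_{Tf}=s_As_B\Lambda_f$, and injectivity gives $Tf=s_As_Bf$. $\square$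

**How to check $(*)$ for $A,B\in\mathcal C$.** Since $(\nu^i)^\tau=\nu^i$, $\alpha\simeq\beta^\tau$ forces $\mathrm{supp}\,\alpha=\mathrm{supp}\,\beta$ (cuspidal supports). An irreducible subquotient $\alpha\otimes\alpha'$ of $r_{(k,a-k)}(A)$ has cuspidal support consisting of characters, so its minimal Jacquet module is nonzero. By exactness and transitivity of Jacquet functors, this gives an exponent sequence of $A$ whose first $k$ entries make up $\mathrm{supp}\,\alpha$. So $\mathrm{supp}\,\alpha\subset\mathrm{supp}\,A$ contains the first entry of some exponent sequence of $A$. Likewise $\mathrm{supp}\,\beta\subset\mathrm{supp}\,B$ contains the last entry of some exponent sequence of $B$. Hence $(*)$ holds in each of these cases: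

* **(C1)** no exponent sequence of $A$ begins with an element of $\mathrm{supp}\,B$;
* **(C2)** no exponent sequence of $B$ ends with an element of $\mathrm{supp}\,A$;
* **(C3)** $\mathrm{supp}\,A\cap\mathrm{supp}\,B=\emptyset$ ("disjoint supports").

*Example.* $A=Z([1,2])$, $B=Z([3,4])$ have disjoint supports and signs $+1$. So $Z([1,2])\times Z([3,4])$ and all its quotients, in particular $Z([1,2]+[3,4])$, have sign $+1$.

## 9. The twisted Steinberg representation has sign $-1$

With even segments and Lemma 1 we only ever get $+1$. Two adjacent points produce the other sign.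

**Lemma 3.** $\sigma_i=Z([i]+[i+1])$ has sign $-1$.

*Proof.* By (1), $\kappa(\sigma_i)=2i+1$. Since $T^2=1$, it suffices to show that an $f\in H(\sigma_i)$ with $Tf=f$ is $0$.

**Step 1: reduction to similitudes.** *The purpose is to turn $Tf=f$ into invariance under a larger group.* Fix $x_0\in X_2$, $\ell=f(\cdot)(x_0)$, and let $GU$ be the group of $g\in G_2$ with $x_0\cdot g=\lambda(g)x_0$, $\lambda(g)\in F^*$. From $Tf=f$ we have $f(v)(\epsilon x)=|\epsilon|_F^\kappa f(v)(x)$ for all $x$. For $\lambda=N(z)$ the central character gives $f(v)(\lambda x)=f(v)(x\cdot z\mathbf 1)=f(zv)(x)=|z|_E^\kappa f(v)(x)=|\lambda|_F^\kappa f(v)(x)$. As $F^*=N(E^*)\sqcup\epsilon N(E^*)$,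
$$f(v)(\lambda x_0)=|\lambda|_F^\kappa f(v)(x_0)\qquad\text{for all }\lambda\in F^*.$$
For $g\in GU$, $N(\det g)=\lambda(g)^2$, so $|\lambda(g)|_F=|\det g|_E^{1/2}$, and therefore $\ell(gv)=f(v)(\lambda(g)x_0)=|\det g|_E^{\kappa/2}\ell(v)=\nu^{i+1/2}(g)\ell(v)$. Removing the twist in (1), $\ell$ becomes a $GU$-invariant functional on $C^\infty(\mathbf P^1(E))$ with $\ell(1)=0$. We show that it is zero.

**Step 2: $x_0$ anisotropic.** *Here a compact group acts transitively, and averaging suffices.* We have $\lambda(E^*)=N(E^*)$, so $E^*G^{x_0}$ has finite index in $GU$. As $G^{x_0}$ is compact, $GU/E^*$ is compact. It is transitive on $\mathbf P^1(E)$: given $v,w\ne0$, put $\lambda=h(w)/h(v)$ with $h=h_{x_0}$. As in Section 5 there is $g$ with $h(gu)=\lambda h(u)$ for all $u$. Then $h(gv)=h(w)$, and $w\in G^{x_0}gv$ by Witt's theorem. Averaging over $GU/E^*$ turns any $\psi\in C^\infty(\mathbf P^1(E))$ into a constant without changing $\ell(\psi)$. So $\ell(\psi)=0$.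

**Step 3: $x_0$ isotropic, the value on integers.** *The purpose is to compute $\ell$ on a few explicit sets.* All isotropic $x_0\in X_2$ are equivalent, and $\ell_{x\cdot g}=\ell_x\circ g$, so we may take
$$x_0=\begin{pmatrix}0&\theta\\-\theta&0\end{pmatrix},\qquad\theta^\tau=-\theta\ne0 .$$
For $g\in\mathrm{GL}_2(F)$, $x_0\cdot g=\det(g)\,x_0$, so $\mathrm{GL}_2(F)\subset GU$. Write $\mathbf P^1(E)=E\cup\{\infty\}$ and $D(\mathcal U)=\ell(1_{\mathcal U})$ for compact open $\mathcal U$. Then $D$ is additive, invariant under Möbius maps over $F$, and $D(\mathbf P^1(E))=0$. Let $\mathcal O=\mathcal O_E$, $\mathfrak p_E$ its maximal ideal, $\varpi$ a uniformizer of $F$, $q=|\mathcal O_F/\varpi|$ and $\beta=D(\mathcal O)$.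

If $E/F$ is unramified, $\{|z|<1\}=\varpi\mathcal O$ is the image of $\mathcal O$ under $z\mapsto\varpi z$, so $D(\{|z|<1\})=\beta$. If $E/F$ is ramified, the residue fields agree and $\mathcal O=\bigsqcup_{a\in\mathcal O_F/\varpi}(a+\mathfrak p_E)$ is a union of $q$ translates of $\mathfrak p_E=\{|z|<1\}$ over $F$, so $D(\{|z|<1\})=\beta/q$. Since $\mathbf P^1(E)=\mathcal O\sqcup\{z^{-1}:|z|<1\}$, we get $2\beta=0$, respectively $(1+q^{-1})\beta=0$. So $\beta=0$.

**Step 4: $\ell$ vanishes off $\mathbf P^1(F)$.** *The purpose is to use uniqueness of the invariant measure on the open orbit.* Let $Y=\mathcal O\setminus(\mathcal O_F+\varpi\mathcal O)$. It is compact and open, it is nonempty because $|\mathcal O/\varpi\mathcal O|=q^2>q$, and it is contained in $\Omega=\mathbf P^1(E)\setminus\mathbf P^1(F)$ because $\mathcal O\cap F=\mathcal O_F$. Since $\varpi\mathcal O\cap\mathcal O_F=\varpi\mathcal O_F$, we have $\mathcal O_F+\varpi\mathcal O=\bigsqcup_{a\in\mathcal O_F/\varpi}(a+\varpi\mathcal O)$, and each piece has $D$-value $\beta$. So $\beta=q\beta+D(Y)$ and $D(Y)=0$.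

Now $\Omega=E\setminus F$ is a single $\mathrm{GL}_2(F)$-orbit, since $z\mapsto a+bz$ with $b\ne0$ already acts transitively, and the stabilizer of a point is isomorphic to $E^*$. So $\Omega\simeq\mathrm{GL}_2(F)/E^*$ has a positive invariant measure, and by (Fr) every invariant functional on $C_c^\infty(\Omega)$ is a multiple of it. As $Y$ has positive measure and $D(Y)=0$, $\ell$ vanishes on $C_c^\infty(\Omega)$.

**Step 5: $\ell$ vanishes.** *What remains lives on $\mathbf P^1(F)$.* By Step 4, $\ell$ comes from a $\mathrm{GL}_2(F)$-invariant functional on $C^\infty(\mathbf P^1(F))$. Let $D'$ be the corresponding additive function. From $\mathcal O_F=\bigsqcup_a(a+\varpi\mathcal O_F)$ we get $D'(\mathcal O_F)=qD'(\mathcal O_F)$, so $D'(\mathcal O_F)=0$. Every compact open subset of $\mathbf P^1(F)$ is a finite disjoint union of $\mathrm{GL}_2(F)$-translates of $\mathcal O_F$, namely balls inside $\mathcal O_F$ and images of balls inside $\varpi\mathcal O_F$ under $z\mapsto z^{-1}$. So $D'=0$ and $\ell=0$. $\square$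

## 10. Signs of the building blocks

We now pair odd segments. The mechanism is to cut a point off an odd segment, so that an even segment remains, and to glue the point to a neighbor, forming a $\sigma_i$. Gluing uses this remark:

**(Q)** If an irreducible $L$ is a quotient of $V$ and $K\subset V$ is a submodule not having $L$ as a constituent, then $L$ is a quotient of $V/K$. (The map $V\to L$ is zero on $K$.)

In this section $[i]$ also stands for $\nu^i$.

**Lemma 4.**

(a) If $b-i\ge3$ is odd, $Z([i]+[i+1,b])$ has sign $-1$.

(b) If $b-a\ge2$ is even, $Z([a,b]+[b+1])$ has sign $-1$.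

(c) $Z([1,3]+[2,8])$ has sign $-1$.

(d) $Z([2,8]+[7,9])$ has sign $-1$.

(e) $Z([1,3]+[4,5]+[6])$ has sign $+1$.

*Proof.* In each part $L$ is the representation in question.

**(a): a point followed by an odd segment.** By (Z1′) $L$ is a quotient of $[i]\times Z([i+1,b])$, hence by (Z2′) of $[i]\times Z([i+2,b])\times[i+1]$. This is isomorphic to $Z([i+2,b])\times[i]\times[i+1]$, as $[i]$ and $[i+2,b]$ are not linked. It contains the submodule $Z([i+2,b])\times Z([i,i+1])$, whose constituents are $Z([i+2,b]+[i,i+1])$ and $Z([i,b])$. Neither is $L$. By (Q), $L$ is a quotient of $Z([i+2,b])\times\sigma_i$. The supports are disjoint, and $[i+2,b]$ has even length $b-i-1$. By Lemmas 1, 2 and 3 the sign is $(+1)(-1)=-1$.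

**(b): an odd segment followed by a point.** $L$ is a quotient of $Z([a,b])\times[b+1]$, hence of $[b]\times Z([a,b-1])\times[b+1]\simeq[b]\times[b+1]\times Z([a,b-1])$, as $[a,b-1]$ and $[b+1]$ are not linked. The submodule $Z([b,b+1])\times Z([a,b-1])$ has constituents $Z([b,b+1]+[a,b-1])$ and $Z([a,b+1])$, neither equal to $L$. So $L$ is a quotient of $\sigma_b\times Z([a,b-1])$, with disjoint supports and $[a,b-1]$ of even length $b-a$. The sign is $(-1)(+1)=-1$.

**(c): reduction to (a).** $L$ is a quotient of $Z([1,3])\times Z([2,8])$, hence of $Z([2,3])\times[1]\times Z([2,8])$. Let $L'=Z([1]+[2,8])$, the quotient of $[1]\times Z([2,8])$ by $Z([1,8])$. The kernel of the map to $Z([2,3])\times L'$ is $Z([2,3])\times Z([1,8])$. It is irreducible, since the segments are nested, and equal to $Z([2,3]+[1,8])\not\simeq L$. So $L$ is a quotient of $Z([2,3])\times L'$. Condition $(*)$: exponent sequences of $L'$ are shuffles of $(1)$ and $(2,\dots,8)$, so they end with $1$ or $8$, and neither lies in $\mathrm{supp}\,Z([2,3])=\{2,3\}$. This is (C2). By Lemma 2 and (a) with $i=1$,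 $b=8$, the sign is $(+1)(-1)=-1$.

**(d): reduction to (b).** $L$ is a quotient of $Z([2,8])\times Z([7,9])$, hence of $Z([2,8])\times[9]\times Z([7,8])$. Let $L''=Z([2,8]+[9])$, the quotient of $Z([2,8])\times[9]$ by $Z([2,9])$. The kernel of the map to $L''\times Z([7,8])$ is $Z([2,9])\times Z([7,8])$, irreducible and equal to $Z([2,9]+[7,8])\not\simeq L$. So $L$ is a quotient of $L''\times Z([7,8])$. Condition $(*)$: exponent sequences of $L''$ are shuffles of $(2,\dots,8)$ and $(9)$, so they begin with $2$ or $9$, which are not in $\{7,8\}$. This is (C1). By (b) with $a=2$, $b=8$, and Lemma 2, the sign is $(-1)(+1)=-1$.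

**(e): two Steinberg blocks.** $L$ is a quotient of $Z([1,3])\times Z([4,5])\times[6]$, hence of $[3]\times Z([1,2])\times[5]\times[4]\times[6]$. We commute factors that are not linked: $[5]$ to the left past $[1,2]$ and $[3]$; then $[4]$ past $[1,2]$; then $[6]$ past $[1,2]$, $[4]$, $[3]$. So $L$ is a quotient of
$$[5]\times[6]\times[3]\times[4]\times Z([1,2]).$$
The kernel of the map from this to $\sigma_5\times\sigma_3\times Z([1,2])$ is the sum of $Z([5,6])\times[3]\times[4]\times Z([1,2])$ and $[5]\times[6]\times Z([3,4])\times Z([1,2])$. The support $\{1,\dots,6\}$ is multiplicity free, so linked segments are always disjoint and adjacent, and the operations in (Z3) only merge segments. Hence in every constituent $Z(\mathfrak n)$ of the first product $5,6$ lie in a common segment of $\mathfrak n$, and in every constituent of the second $3,4$ do. Neither is true for $[1,3]+[4,5]+[6]$. So $L$ is not a constituent of the kernel, and by (Q) it is a quotient of $\sigma_5\times\sigma_3\times Z([1,2])$. The supports $\{5,6\},\{3,4\},\{1,2\}$ are disjoint, and two applications of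 Lemma 1 give the sign $(-1)(-1)(+1)=+1$. $\square$

## 11. Two presentations of one representation of $\mathrm{GL}_{16}$

We prove Theorem 1. Let $\mathfrak n=[1,3]+[2,8]+[4,5]+[6]+[7,9]$ and $\pi=Z(\mathfrak n)$. The lengths are $3,7,2,1,3$, with sum $16$.

**Step 1: $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)=0$.** *The purpose is to verify the hypotheses of the conjecture.* All members of $\mathfrak m(\pi)$ are essentially square-integrable with cuspidal support in $\{\nu^i\}$. An essentially square-integrable representation is determined by the segment of cuspidal representations that is its cuspidal support; for instance $\sigma_i$ belongs to $\{\nu^i,\nu^{i+1}\}$. Here the segments consist of the $\tau$-invariant characters $\nu^i$, so $\delta^\tau\simeq\delta$ for every $\delta\in\mathfrak m(\pi)$. Hence $\pi\in\Pi^\tau$, $\mathfrak m'=0$ and $\tilde{\mathfrak w}(\pi)=0$.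

**Step 2: $\pi$ has sign $+1$.** *We pair $[1,3]$ with $[2,8]$ and $[6]$ with $[7,9]$.* In the order $[1,3],[2,8],[4,5],[6],[7,9]$ the left ends increase, so no later segment precedes an earlier one. By (Z1′) $\pi$ is the unique irreducible quotient of
$$S=Z([1,3])\times Z([2,8])\times Z([4,5])\times Z([6])\times Z([7,9]).$$
By exactness of induction $S$ surjects onto
$$V_1=Z([1,3]+[2,8])\times Z([4,5])\times Z([6]+[7,9]).$$
An irreducible quotient of $V_1$ is an irreducible quotient of $S$, so it is $\pi$; thus $\pi$ is a quotient of $V_1$.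

The factors of $B_1=Z([4,5])\times Z([6]+[7,9])$ have disjoint supports. Their signs are $+1$ (Lemma 2) and $-1$ (Lemma 4(a) with $i=6$, $b=9$), so $B_1$ has sign $-1$. Exponent sequences of $Z([1,3]+[2,8])$ are shuffles of $(1,2,3)$ and $(2,\dots,8)$. They begin with $1$ or $2$, while $\mathrm{supp}\,B_1=\{4,\dots,9\}$. So $(*)$ holds by (C1) for $Z([1,3]+[2,8])\times B_1$. By Lemma 4(c) and Lemma 1, $V_1$ has sign $(-1)(-1)=+1$. Hence so does its quotient $\pi$.

**Step 3: $\pi$ has sign $-1$.** *We pair $[1,3]$ with $[6]$, through $[4,5]$, and $[2,8]$ with $[7,9]$.* In the order $[1,3],[4,5],[6],[2,8],[7,9]$ again no later segment precedes an earlier one. The only pairs whose left ends decrease are $([4,5],[2,8])$ and $([6],[2,8])$, and these are nested. So $\pi$ is the unique irreducible quotient of the corresponding product, which surjects onto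
$$V_2=Z([1,3]+[4,5]+[6])\times Z([2,8]+[7,9]).$$
As before, $\pi$ is a quotient of $V_2$. Exponent sequences of the second factor are shuffles of $(2,\dots,8)$ and $(7,8,9)$. They end with $8$ or $9$, while the support of the first factor is $\{1,\dots,6\}$. So $(*)$ holds by (C2). By Lemma 4(d),(e) and Lemma 1, $V_2$ has sign $(+1)(-1)=-1$. Hence so does $\pi$.

**Step 4: conclusion.** *The two signs collide.* By Steps 2 and 3, $T=+1$ and $T=-1$ on $H(\pi)$, so $H(\pi)=0$. By Section 6 this means $\mathrm{Hom}_{G^x}(\pi,\mathbf C)=0$ for all $x\in X_{16}$. This proves Theorem 1, and the conjecture fails for every $p$-adic $E/F$. $\blacksquare$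

## 12. Every $n\ge16$ and every $\tau$-Witt index up to $(n-16)/2$

We prove Theorem 2. Let $\pi_0$ be the representation of Theorem 1 and $s=n-16-2r\ge0$. For $n=16$ we have $r=s=0$ and take $\pi=\pi_0$. Assume now $n>16$.

**Step 1: the representation.** *The purpose is to multiply $\pi_0$ by characters that do not interact with it.* Choose a unitary character $\chi$ of $E^*$ nontrivial on $E^1=\{\bar z/z:z\in E^*\}$, so that $\chi^\tau\ne\chi$. Choose a nontrivial unitary unramified character $\chi_2=|\cdot|_E^{it}$; then $\chi_2^\tau=\chi_2$. Put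
$$\psi=\chi^{\times r}\times(\chi^\tau)^{\times r}\times\chi_2^{\times s},\qquad\pi=\pi_0\times\psi .$$
The characters $\chi,\chi^\tau,\chi_2$ are unitary and nontrivial ($\chi\neq1$ since $\chi^\tau\ne\chi$). So none of them equals any $\nu^i$, $i\in\mathbf Z$, and none is linked to a segment of $\nu^i$'s. No two factors of $\psi$ are linked, since linked one-point segments differ by $\nu^{\pm1}$ and all factors are unitary. By (Z4), $\psi$ and $\pi$ are irreducible.

**Step 2: Langlands data.** *The purpose is to compute $\tilde{\mathfrak w}(\pi)$.* The irreducible $\psi$ is a product of unitary characters, so it is its own standard module and $\mathfrak m(\psi)=r\chi+r\chi^\tau+s\chi_2$. By exactness of induction, $\pi$ is a quotient of the product of the standard modules of $\pi_0$ and $\psi$. Let $\delta\in\mathfrak m(\pi_0)$ and let $\eta$ be a factor of $\psi$. Since $\delta$ is irreducible with cuspidal support in $\{\nu^i\}$, it is $Z(\mathfrak k)$ for a multisegment $\mathfrak k$ of integers. By (Z4), $\delta\times\eta$ and $\eta\times\delta$ are both the irreducible representation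 attached to $\mathfrak k+\{\eta\}$, so $\delta\times\eta\simeq\eta\times\delta$. Moving the factors of $\psi$, which have exponent $0$, to their places among the $\delta$'s, we see that the product is isomorphic to the standard module of $\mathfrak m(\pi_0)+\mathfrak m(\psi)$. As $\pi$ is an irreducible quotient of it, $\mathfrak m(\pi)=\mathfrak m(\pi_0)+\mathfrak m(\psi)$. This multiset is $\tau$-stable, and its members that are not $\tau$-invariant are $r\chi+r\chi^\tau$. So $\pi\in\Pi^\tau$ and $\tilde{\mathfrak w}(\pi)=r$.

**Step 3: vanishing.** *Now the rule "zero from zero" has a zero to start from.* Condition $(*)$ holds for $A=\pi_0$, $B=\psi$: for $k\ge1$ the cuspidal support of $\alpha$ lies in $\{\nu^i\}$, and that of $\beta^\tau$ in $\{\chi,\chi^\tau,\chi_2\}$, so $\alpha\not\simeq\beta^\tau$. As $H(\pi_0)=0$ by Theorem 1, Lemma 1(1) gives $H(\pi)=0$. So $\pi$ is not $G^x$-distinguished for any $x\in X_n$. $\blacksquare$
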